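# Rings of Krull dimension one with large dual Krull dimension

## 1. Four statements about the pairs $(k(R),k^0(R))$

**Theorem 1.** There is a ring $R$ with $k(R)=1$ and $k^0(R)=2$. So $k^0(R)\leqslant k(R)$ fails in general.

**Theorem 2.** For every countable ordinal $\alpha$ there is a ring $R$ with $k(R)=1$ and $k^0(R)=\alpha$. It may be taken countable, with an ideal $N$ satisfying $N^2=0$ and $R/N\cong\mathbb Q\times B$, where $B$ is a left and right principal ideal domain.

**Theorem 3.** If $R$ is a countable ring with right Krull dimension, then $k(R)$ and $k^0(R)$ are countable ordinals (or $-1$ if $R=0$).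

**Corollary 4.** (a) For every ordinal $\beta\geqslant 1$ and every countable ordinal $\alpha$ there is a ring $R$ with $k(R)=\beta$ and $k^0(R)=\alpha$.

(b) For nonzero countable rings with right Krull dimension, the set of pairs $(k(R),k^0(R))$ is exactly
$$\{(0,0)\}\cup\{(\beta,\alpha):1\leqslant\beta<\omega_1,\ 0\leqslant\alpha<\omega_1\}.$$

Rings are associative with identity. The ordinal $k(R)$ measures how complicated descending chains of right ideals of $R$ can be, and $k^0(R)$ measures the same for ascending chains; the exact definitions are in Section 2. The question, taken from "Chain Conditions In Modular Lattices With Applications To Grothendieck Categories And Torsion Theories", is this: if $R$ is any ring with right Krull dimension, must $k^0(R)\leqslant k(R)$? In words, does control over descending chains of right ideals give at least as good control over ascending ones?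

For $k(R)=0$ the answer is yes: this is the Hopkins–Levitzki theorem, that a right Artinian ring is right Noetherian. Theorem 1 says the pattern breaks at the very next value, and Theorem 2 says that it breaks badly, since with $k(R)=1$ fixed the dual dimension can be any countable ordinal. For countable rings nothing further can happen, by Theorem 3, and Corollary 4(b) lists all pairs. Nothing is claimed about uncountable values of $k^0$.

## 2. Krull dimension of a modular lattice

Let $L$ be a modular lattice with least element $0$ and greatest element $1$. For $a\leqslant b$ in $L$ write $b/a=\{x\in L:a\leqslant x\leqslant b\}$; this interval is again a modular lattice.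

**Definition.** Set $k(L)=-1$ if and only if $0=1$. For an ordinal $\alpha\geqslant0$ set $k(L)=\alpha$ if $k(L)\ne\beta$ for all $\beta<\alpha$ and, for every descending chain $x_1\geqslant x_2\geqslant\cdots$ in $L$, there is an $n$ with $k(x_i/x_{i+1})<\alpha$ for all $i\geqslant n$. If no such ordinal exists, $L$ has no Krull dimension. The dual Krull dimension is $k^0(L)=k(L^0)$, where $L^0$ is the opposite lattice; equivalently, use ascending chains in the definition.

For a module, $k$ and $k^0$ are those of its lattice of submodules. For a ring $R$, they are those of the lattice of right ideals. We recall one known fact: a modular lattice with Krull dimension also has dual Krull dimension.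

Unwinding the definition gives the criterion used all the time. If $0\neq1$ in $L$ and $\alpha\geqslant0$, then
$$k(L)\leqslant\alpha\iff\text{every descending chain has }k(x_i/x_{i+1})<\alpha\text{ for all large }i. \tag{1}$$
Indeed, if $k(L)=\alpha'\leqslant\alpha$, the factors are eventually $<\alpha'\leqslant\alpha$. Conversely, if the chain condition holds for $\alpha$, then either $k(L)=\beta$ for some $\beta<\alpha$, or the definition gives $k(L)=\alpha$. Taking $\alpha=0$: $k(L)\leqslant0$ if and only if $L$ is Artinian, and $k^0(L)\leqslant0$ if and only if $L$ is Noetherian.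

**Example.** For $\mathbb Z$: it is Noetherian and nonzero, so $k^0(\mathbb Z)=0$. It is not Artinian, so $k(\mathbb Z)\not\leqslant0$. A descending chain of ideals either reaches $0$, after which all factors are trivial, or consists of nonzero ideals, and then its factors are finite. So $k(\mathbb Z)=1$.

**Example.** For the Prüfer group $\mathbb Z(p^\infty)$, whose proper subgroups are finite and form a chain $0<C_1<C_2<\cdots$: it is Artinian, so $k=0$. It is not Noetherian, and an ascending chain either reaches the top or has finite factors, so $k^0=1$. Thus for *modules* the inequality $k^0\leqslant k$ already fails. The question is about rings.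

**F1.** If $f:L'\to L$ is strictly increasing ($x<y$ implies $f(x)<f(y)$) and $k(L)$ exists, then $k(L')\leqslant k(L)$. In particular intervals $I$ of $L$ satisfy $k(I)\leqslant k(L)$.

*Proof.* Induct on $\alpha=k(L)$. If $\alpha=-1$, then $L$ has one element, so $L'$ cannot contain $0<1$, and $k(L')=-1$. Let $\alpha\geqslant0$. If $L'$ is trivial we are done. Otherwise let $x_1\geqslant x_2\geqslant\cdots$ in $L'$. Then $f(x_1)\geqslant f(x_2)\geqslant\cdots$, so $k(f(x_i)/f(x_{i+1}))<\alpha$ for large $i$. Since $f$ restricts to a strictly increasing map $x_i/x_{i+1}\to f(x_i)/f(x_{i+1})$, induction gives $k(x_i/x_{i+1})<\alpha$ for large $i$. By (1), $k(L')\leqslant\alpha$. $\square$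

**F2.** We have $k(L_1\times L_2)=\max\{k(L_1),k(L_2)\}$, and if $a\leqslant c\leqslant b$ then $k(b/a)=\max\{k(b/c),k(c/a)\}$, as soon as the right sides exist.

*Proof.* For products, "$\geqslant$" is F1, since each factor is an interval of the product. For "$\leqslant$" induct on $\alpha=\max\{k(L_1),k(L_2)\}$; the case $-1$ is clear. For a descending chain $(x_i,y_i)$ the $i$-th factor is $(x_i/x_{i+1})\times(y_i/y_{i+1})$, and for large $i$ both components have Krull dimension $<\alpha$. By induction the product has Krull dimension $<\alpha$, and (1) applies.

For the second formula, "$\geqslant$" is F1. For "$\leqslant$" consider $x\mapsto(x\wedge c,\,x\vee c)$ from $b/a$ to $(c/a)\times(b/c)$. It preserves order. It is strictly increasing: if $x\leqslant y$, $x\wedge c=y\wedge c$ and $x\vee c=y\vee c$, then by the modular law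
$$x=x\vee(x\wedge c)=x\vee(c\wedge y)=(x\vee c)\wedge y=(y\vee c)\wedge y=y.$$
Now apply F1 and the product formula. $\square$

Applied to opposite lattices, F1 and F2 hold for $k^0$ as well.

**F3.** If $L$ contains a chain $C$ with more than one element such that between any two elements of $C$ there is a third element of $C$, then $L$ has no Krull dimension.

*Proof.* Suppose $k(L)$ exists. By F1, $k(d/c)$ exists for all $c<d$ in $C$, and it is $\geqslant0$. Let $\alpha$ be the least such value, attained at $c<d$. Choose $d=x_1>x_2>\cdots$ in $C$, all $>c$, by always picking $x_{i+1}$ strictly between $c$ and $x_i$. All factors have $k(x_i/x_{i+1})\geqslant\alpha$, contradicting $k(d/c)=\alpha$. $\square$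

**Example.** A module containing an infinite direct sum $\bigoplus_{n\geqslant1}N_n$ of nonzero submodules has no Krull dimension. Enumerate the rationals as $r_1,r_2,\dots$; the submodules $\bigoplus_{r_n<q}N_n$, for $q\in\mathbb Q$, form a chain as in F3.

## 3. Triangular rings, and where two commuting variables get stuck

The Prüfer group suggests putting a bad module inside a ring. Triangular matrices do this.

**Lemma 5.** Let $C,B$ be rings, $M$ a $C$-$B$-bimodule and $R=\begin{pmatrix}C&M\\0&B\end{pmatrix}$. Then
$$k(R)=\max\{k(M_B),k(C),k(B)\},\qquad k^0(R)=\max\{k^0(M_B),k^0(C),k^0(B)\}, \tag{2}$$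
each as soon as its right side exists.

*Proof.* Let $M'=\begin{pmatrix}0&M\\0&0\end{pmatrix}$, an ideal of $R$. Since
$$\begin{pmatrix}0&m\\0&0\end{pmatrix}\begin{pmatrix}c&m_1\\0&b\end{pmatrix}=\begin{pmatrix}0&mb\\0&0\end{pmatrix},$$
the right ideals of $R$ inside $M'$ are exactly the $B$-submodules of $M$. The right ideals containing $M'$ correspond to those of $R/M'\cong C\times B$, and every right ideal of $C\times B$ is the product of a right ideal of $C$ and one of $B$. Now use F2 with $0\leqslant M'\leqslant R$, then F2 for the product lattice, and dually. $\square$

For $C=B=\mathbb Z$ and $M=\mathbb Z(p^\infty)$ we get $k(R)=\max\{0,1,1\}=1$ and $k^0(R)=\max\{1,0,0\}=1$: equality, so no counterexample. By (2), it would suffice to have a ring $B$ with $k(B)\leqslant1$, $k^0(B)\leqslant 0$, and an Artinian $B$-module $M$ with $k^0(M)\geqslant2$.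

Artinian modules with $k^0=2$ are easy to find. Let $\mathbf k$ be a field (bold, to be distinguished from the dimension $k$), let $E$ have $\mathbf k$-basis $e_{ij}$ $(i,j\geqslant0)$, and let
$$x_1e_{ij}=e_{i-1,j},\qquad x_2e_{ij}=e_{i,j-1},$$
with the convention that $e_{ij}=0$ if an index is negative. Submodules of $E$ are subspaces stable under $x_1$ and $x_2$.

**Lemma 6.** $E$ is Artinian and $k^0(E)=2$.

*Proof.* Put $S=\mathbf k[[x_1,x_2]]$.

**Step 1: $E$ is dual to $S$.** The purpose is to embed the opposite of the submodule lattice of $E$ into the lattice of ideals of $S$. A given $e\in E$ is killed by all but finitely many monomials, so $S$ acts on $E$, and on $e$ any $f\in S$ acts like a polynomial; hence $S$ preserves every submodule. Identify $E^*=\mathrm{Hom}_{\mathbf k}(E,\mathbf k)$ with $S$ by $\varphi\mapsto\sum\varphi(e_{ij})x_1^ix_2^j$. If $f=\sum f_{pq}x_1^px_2^q$, the coefficient of $x_1^ix_2^j$ in $f\varphi$ is $\sum_{p\leqslant i,\,q\leqslant j}f_{pq}\varphi(e_{i-p,j-q})=\varphi(fe_{ij})$. So $(f\varphi)(e)=\varphi(fe)$ for all $e\in E$. Therefore, for a submodule $U$, the set $U^\perp=\{\varphi:\varphi(U)=0\}$ is an ideal of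 $S$. If $U<U'$, some functional vanishes on $U$ but not on $U'$, so $U'^\perp<U^\perp$. As $S$ is Noetherian, $E$ is Artinian. By F1, $k^0(E)\leqslant k(S)$ as soon as $k(S)$ exists.

**Step 2: $k(S)\leqslant2$.** This follows from the theorem that for commutative Noetherian rings of finite classical Krull dimension the two dimensions agree (Gordon–Robson, *Krull Dimension*, Mem. AMS 133, 1973). Here is a direct check. The maximal ideal $\mathfrak m=(x_1,x_2)$ has height at most $2$ by Krull's height theorem. Let $P\ne0$ be a prime. If $P=\mathfrak m$, then $S/P$ is a field and $k(S/P)=0$. If $P\neq\mathfrak m$, then no prime lies strictly between $P$ and $\mathfrak m$, so for an ideal $J\supsetneq P$, $J\ne S$, the only prime containing $J$ is $\mathfrak m$, and $S/J$ has finite length. A descending chain of ideals of $S/P$ thus either reaches $0$ or has factors of finite length, so $k(S/P)\leqslant1$. For an ideal $I\ne0$, the module $S/I$ has a finite filtration with factors $S/P_i$, where the $P_i$ are primes containing $I$, hence nonzero; by F2, $k(S/I)\leqslant1$. Finally, a descending chain $I_1\geqslant I_2\geqslant\cdots$ of ideals of $S$ either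 reaches $0$, or each $I_i/I_{i+1}$ is an interval in the lattice of $S/I_{i+1}$ with $I_{i+1}\ne0$ and has $k\leqslant1$. By (1), $k(S)\leqslant2$.

**Step 3: $k^0(E)\geqslant2$.** We exhibit one bad ascending chain. Let $U_n=\mathrm{span}\{e_{ij}:j<n\}$, a submodule. The factor $U_{n+1}/U_n$ has basis $\bar e_{in}$ $(i\geqslant0)$, and its submodules $\mathrm{span}\{\bar e_{in}:i<m\}$, $m=1,2,\dots$, form an infinite strictly ascending chain. So $U_{n+1}/U_n$ is not Noetherian and $k^0(U_{n+1}/U_n)\geqslant1$ for every $n$. By the dual of (1), $k^0(E)\not\leqslant1$. $\square$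

Now try $R=\begin{pmatrix}\mathbf k&E\\0&S\end{pmatrix}$. Step 1 gave $2=k^0(E)\leqslant k(S)$, so $k(S)=2$, and (2) gives $k(R)=\max\{0,0,2\}=2$ and $k^0(R)=\max\{2,0,0\}=2$. Equality again. This is the exact obstruction: $E$ itself behaves as we want, but the ring needed to act on it has Krull dimension $2$, and the duality that bounds $k^0(E)$ is what forces this.

Nor does it help to let the free algebra act. In $F=\mathbf k\langle x_1,x_2\rangle$ the left ideals $Fx_2x_1^n$ $(n\geqslant0)$ are spanned by disjoint sets of words, so their sum is direct, and by the example after F3 the lattice of left ideals of $F$ has no Krull dimension.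

What enters (2) is only the *lattice* of submodules of $M$, together with $k(B)$. So we may look for another ring $B$ with $k(B)=1$, and a $B$-module $M$ whose submodule lattice is isomorphic to that of $E$.

## 4. One differential operator with many poles

From now on $\mathbf k$ has characteristic $0$. Let $K=\mathbf k(t)$, $\delta=d/dt$, and let $A=K[\partial;\delta]$ be the ring of operators $\sum a_i\partial^i$ ($a_i\in K$) with $\partial a=a\partial+a'$. Put $B=A^{op}$. Right $B$-modules are left $A$-modules, and right ideals of $B$ are left ideals of $A$. A left $A$-module is a $K$-space with an additive map $D$ (the action of $\partial$) such that $D(am)=aD(m)+a'm$.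

**Lemma 7.** $A$ is a left and right principal ideal domain, $k^0(B)=0$ and $k(B)=1$.

*Proof.* Leading coefficients multiply, so degrees add and $A$ is a domain. Let $b\ne0$ have degree $m$ and leading coefficient $\ell$, and let $f$ have degree $n\geqslant m$ and leading coefficient $c$. Then $f-(c\ell^{-1}\partial^{n-m})b$ and $f-b(\ell^{-1}c\,\partial^{n-m})$ have degree $<n$ (or are $0$). So there are division algorithms on both sides, and a nonzero one-sided ideal is generated by any of its nonzero elements of least degree. Left ideals of $A$ being principal, $B$ is right Noetherian and nonzero, so $k^0(B)=0$.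

If $b\neq0$, then $\dim_KA/Ab=\deg b<\infty$ by division with remainder, and submodules are $K$-subspaces, so $A/Ab$ has finite length. A descending chain of left ideals either reaches $0$ or has all factors of finite length; so $k(B)\leqslant1$. The chain $A>A\partial>A\partial^2>\cdots$ is strict, since nonzero elements of $A\partial^n$ have degree $\geqslant n$. So $k(B)=1$. $\square$

Let $F=\mathbf k\langle x_1,x_2,\dots\rangle$ be the free algebra on countably many generators. The plan is to turn an $F$-module $E$ into an $A$-module $K\otimes_{\mathbf k}E$ by packing all the operators $x_i$ into the single operator $D=d/dt+\sum\omega_ix_i$ with suitable $\omega_i\in K$.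

**Definition.** A left $F$-module $E$ is admissible if for every $e\in E$ we have $x_ie=0$ for almost all $i$, and there is $n$ such that all words of length $\geqslant n$ in the $x_i$ kill $e$.

The module $E$ of Section 3, with $x_m=0$ for $m\geqslant3$, is admissible: words of length $>i+j$ kill $e_{ij}$. The module $\mathbf k$ with $x_1$ acting as $1$ is not (no nilpotence), and the module with basis $e,f_1,f_2,\dots$, $x_ie=f_i$, $x_if_j=0$, is not (infinitely many $x_i$ move $e$). Submodules and factor modules of admissible modules are admissible.

Which $\omega_i$ should we take? Test on $E=\mathbf ke_0\oplus\mathbf ke_1$ with $x_1e_1=e_0$ and all other actions zero. Its submodules are $0,\mathbf ke_0,E$. Now $D(1\otimes e_0)=0$ and $D(1\otimes e_1)=\omega_1\otimes e_0$. The naive choice $\omega_1=1$ fails. More generally, if $\omega_1=h'$ for some $h\in K$, then $v=1\otimes e_1-h\otimes e_0$ has $D(v)=0$, and $Kv$ is an $A$-submodule not of the form $K\otimes U$. With $\omega_1=1/(t-a)$ this does not happen. A one-dimensional $A$-submodule other than $K\otimes e_0$ would contain some $v=1\otimes e_1+g\otimes e_0$; then $D(v)=(\omega_1+g')\otimes e_0$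 lies in both $Kv$ and $K\otimes e_0$, so it is $0$ and $g'=-1/(t-a)$. But a derivative has no residue.

Different generators need different poles. If $\omega_1=\omega_2$ and $x_1e_1=e_0$, $x_2e_1=-e_0$, then $D(1\otimes e_1)=0$, and $K\otimes e_1$ is an $A$-submodule although $\mathbf ke_1$ is not an $F$-submodule. What is needed is that no nontrivial $\mathbf k$-combination of the $\omega_i$ be a derivative, and distinct simple poles guarantee that.

**Definition.** Fix distinct $a_1,a_2,\dots\in\mathbf k$ (possible, since $\mathbf k$ is infinite) and put $\omega_i=1/(t-a_i)$. For $E$ admissible let $\Phi(E)=K\otimes_{\mathbf k}E$ with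
$$D(a\otimes e)=a'\otimes e+\sum_ia\omega_i\otimes x_ie. \tag{3}$$

The sum is finite by admissibility, and the formula is $\mathbf k$-balanced since $(ca)'=ca'$ for $c\in\mathbf k$. Replacing $a$ by $ba$ shows $D(bm)=bD(m)+b'm$, so $\Phi(E)$ is a left $A$-module. If $U\leqslant E$ is an $F$-submodule, then $K\otimes U$ is an $A$-submodule and $\Phi(E)/(K\otimes U)=\Phi(E/U)$.

**Lemma 8.** If $E$ is admissible and $V\neq0$ is an $A$-submodule of $\Phi(E)$, then $V$ contains $1\otimes e$ for some $e\neq0$ with $x_ie=0$ for all $i$.

*Proof.* Put $E_0=0$ and $E_n=\{e:x_ie\in E_{n-1}\text{ for all }i\}$ for $n\geqslant1$. Then $E_n$ consists of the elements killed by all words of length $n$. By induction $E_{n-1}\subseteq E_n$, so $x_iE_n\subseteq E_{n-1}\subseteq E_n$ and each $E_n$ is a submodule; by admissibility $\bigcup E_n=E$. So $V\cap(K\otimes E_n)\ne0$ for some $n$; let $n$ be minimal.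

**Step 1: the case $n=1$.** We find a vector of $V$ with constant coefficients. On $K\otimes E_1$ we have $D(a\otimes e)=a'\otimes e$. Among the nonzero elements of $V\cap(K\otimes E_1)$ choose $v=\sum_{j=1}^rb_j\otimes e_j$ with $e_1,\dots,e_r\in E_1$ linearly independent over $\mathbf k$ and $r$ minimal. Then $b_1\neq0$, and after scaling by $K$ we may assume $b_1=1$. Now $D(v)=\sum_{j\geqslant2}b_j'\otimes e_j\in V\cap(K\otimes E_1)$ has fewer terms, so it is $0$, and all $b_j'=0$. An element of $K$ with derivative $0$ is in $\mathbf k$: if it is $p/q$ in lowest terms, then $p'q=pq'$, so $q\mid q'$, hence $q'=0$, hence also $p'=0$, and in characteristic $0$ both are constant. So $b_j\in\mathbf k$ and $v=1\otimes\sum_jb_je_j$, with $\sum_jb_je_j\ne0$ in $E_1$, as required.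

**Step 2: the case $n\geqslant2$ is impossible.** We produce a rational function whose derivative has a nonzero residue. By minimality $V\cap(K\otimes E_{n-1})=0$, so $V\cap(K\otimes E_n)$ embeds in $\Phi(E_n)/(K\otimes E_{n-1})=\Phi(E_n/E_{n-1})$. All $x_i$ kill $E_n/E_{n-1}$, so Step 1 applies to the image, a nonzero $A$-submodule of $\Phi(E_n/E_{n-1})$. Hence there is
$$v=1\otimes e+u\in V,\qquad e\in E_n\setminus E_{n-1},\quad u\in K\otimes E_{n-1}.$$
Then $D(v)=\sum_i\omega_i\otimes x_ie+D(u)$ lies in $V\cap(K\otimes E_{n-1})=0$. Since $e\notin E_{n-1}$, some $x_{i_0}e\notin E_{n-2}$. Choose a $\mathbf k$-linear $f:E_{n-1}/E_{n-2}\to\mathbf k$ that is nonzero on the class of $x_{i_0}e$, and consider the composite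
$$\pi:\ K\otimes E_{n-1}\to K\otimes(E_{n-1}/E_{n-2})\xrightarrow{\,1\otimes f\,}K.$$
It carries $D$ to $\delta$: for $w\in E_{n-1}$ all $x_iw$ lie in $E_{n-2}$, so $\pi(D(a\otimes w))=a'f(\overline w)=\delta(\pi(a\otimes w))$. Put $g=\pi(u)\in K$. Applying $\pi$ to $D(v)=0$ gives
$$g'=-\sum_i\frac{f(\overline{x_ie})}{t-a_i}. \tag{4}$$
The right side has the nonzero residue $-f(\overline{x_{i_0}e})$ at $a_{i_0}$, because the $a_i$ are distinct. Expanding $g$ in $\mathbf k((t-a_{i_0}))$ and differentiating term by term, we see that $g'$ has no $(t-a_{i_0})^{-1}$ term. This is a contradiction. $\square$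

**Proposition 9.** For $E$ admissible, $U\mapsto K\otimes U$ is an isomorphism from the lattice of $F$-submodules of $E$ onto the lattice of $A$-submodules (that is, right $B$-submodules) of $\Phi(E)$.

*Proof.* Since $U=\{e\in E:1\otimes e\in K\otimes U\}$, we have $U\subseteq U'$ if and only if $K\otimes U\subseteq K\otimes U'$. It remains to prove surjectivity. Let $W\leqslant\Phi(E)$, and let $U$ be the sum of all $F$-submodules $U'$ of $E$ with $K\otimes U'\subseteq W$; it is the largest such. Suppose $W\neq K\otimes U$. Then $W/(K\otimes U)$ is a nonzero $A$-submodule of $\Phi(E/U)$, and $E/U$ is admissible. By Lemma 8 it contains $1\otimes\bar e$ with $e\in E\setminus U$ and $x_ie\in U$ for all $i$, and then $1\otimes e\in W$ because $K\otimes U\subseteq W$. So $U+\mathbf ke$ is an $F$-submodule, strictly larger than $U$, with $K\otimes(U+\mathbf ke)\subseteq W$, contradicting maximality. $\square$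

**Proposition 10.** Let $E\neq0$ be admissible and Artinian, $M=\Phi(E)$ and $R=\begin{pmatrix}\mathbf k&M\\0&B\end{pmatrix}$. Then $k(R)=1$ and $k^0(R)=k^0(E)$, where $k^0(E)$ refers to the lattice of $F$-submodules.

*Proof.* Since $\partial c=c\partial$ for $c\in\mathbf k$, the field $\mathbf k$ is central in $A$, so $M$ is a $\mathbf k$-$B$-bimodule and $R$ is a ring. By Proposition 9, $k(M)=k(E)=0$ and $k^0(M)=k^0(E)$; the latter exists because $k(E)$ does (below we shall compute it directly), and it is $\geqslant0$ because $E\ne0$. Also $k(\mathbf k)=k^0(\mathbf k)=0$. Lemmas 5 and 7 give $k(R)=\max\{0,0,1\}=1$ and $k^0(R)=\max\{k^0(E),0,0\}=k^0(E)$. $\square$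

*Proof of Theorem 1.* Let $E$ be the module of Section 3, with $x_m=0$ for $m\geqslant3$. It is admissible, and by Lemma 6 it is Artinian with $k^0(E)=2$. Proposition 10 gives $k(R)=1$ and $k^0(R)=2$. $\square$

## 5. Gluing modules through their smallest submodules

By Proposition 10, Theorem 2 will follow once we have Artinian admissible $F$-modules with every countable value of $k^0$. The generators of $F$ need not commute and there are infinitely many of them, so there is a lot of freedom.

The natural thing to try is transfinite induction with direct sums: if $Q_n$ has $k^0(Q_n)=\beta_n$ with the $\beta_n$ approaching $\alpha$, take $\bigoplus Q_n$. Its partial sums $X_0<X_1<\cdots$ have the right factors. But an infinite direct sum of nonzero modules is not Artinian and by Section 2 does not even have Krull dimension. The problem is that there are too many submodules, for instance those that skip some summands. The remedy is to let extra generators send $Q_n$ back into the earlier summands, so that a submodule reaching $Q_n$ must contain a prescribed large part of $X_{n-1}$. To trigger this from *any* element outside $X_{n-1}$, we want $Q_n$ to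 have a smallest nonzero submodule.

**Definition.** An $F$-module $E$ is good of rank $\alpha$ if it is admissible, Artinian, of countable $\mathbf k$-dimension, $k^0(E)=\alpha$, and there is $0\neq s\in E$ that is killed by all $x_i$ and lies in every nonzero submodule.

**Example.** $\mathbf k$ with zero action is good of rank $0$, with $s=1$. For rank $1$, let $X$ have basis $s_0,s_1,\dots$ and, for each pair $n>r\geqslant0$, a separate generator sending $s_n$ to $s_r$ and all other basis vectors to $0$ (the remaining generators act as $0$). Put $X_n=\mathrm{span}\{s_0,\dots,s_n\}$. An element $y\in X_n\setminus X_{n-1}$ is mapped by the generators attached to $n$ onto nonzero multiples of $s_0,\dots,s_{n-1}$, so $Fy=X_n$. The submodules are therefore $0<X_0<X_1<\cdots<X$ and nothing else. This is the lattice of the Prüfer group, so $k=0$ and $k^0=1$, and $X$ is good of rank $1$ with $s=s_0$. It is admissible, since $s_n$ is moved by only $n$ generators and words of length $n+1$ kill it.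

**Lemma 11.** For every countable ordinal $\alpha$ there is a good module of rank $\alpha$.

*Proof.* Induct on $\alpha$; the case $\alpha=0$ is the example. Let $\alpha>0$.

**Step 1: ranks of the pieces.** If $\alpha=\beta+1$, put $\beta_n=\beta$ for all $n\geqslant0$. If $\alpha$ is a limit, it has countable cofinality, and we let $(\beta_n)$ be strictly increasing and cofinal in $\alpha$. In both cases all $\beta_n<\alpha$ and
$$\text{for each }\gamma<\alpha,\quad\beta_n\geqslant\gamma\text{ for all large }n. \tag{5}$$

**Step 2: construction.** We build $X$ from pieces of rank $\beta_n$, with separate supplies of generators. Let $Q_n$ be good of rank $\beta_n$ with vector $s_n$. Partition $\{1,2,\dots\}$ into infinite sets $I_n,J_n$ $(n\geqslant0)$. Relabel so that on $Q_n$ the original generators act as the $x_i$ with $i\in I_n$, and all other $x_i$ act as $0$; this changes neither the submodules of $Q_n$ nor its goodness. Put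
$$X=\bigoplus_nQ_n,\qquad X_n=\bigoplus_{i\leqslant n}Q_i,\qquad X_{-1}=0.$$
Choose finite-dimensional subspaces $V_0\subseteq V_1\subseteq\cdots$ with $s_0\in V_0$, $V_n\subseteq X_n$ and $\bigcup V_n=X$. This is possible: $\dim X$ is countable, so let $z_0,z_1,\dots$ span $X$ and let $V_n$ be spanned by $s_0$ and those $z_l$ with $l\leqslant n$ and $z_l\in X_n$. For $n\geqslant1$ let $v_{n,1},\dots,v_{n,d_n}$ span $V_{n-1}$, choose distinct $j_{n,1},\dots,j_{n,d_n}\in J_n$, and choose a linear $\lambda_n:Q_n\to\mathbf k$ with $\lambda_n(s_n)=1$. As $F$ is free, we may define its action on $X$ by saying what each generator does: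

* $x_i$ with $i\in I_n$ acts on $Q_n$ as given, and as $0$ on $Q_m$ for $m\neq n$;
* $x_{j_{n,r}}$ acts by $q\mapsto\lambda_n(q)v_{n,r}$ on $Q_n$, and as $0$ on $Q_m$ for $m\ne n$;
* all other generators act as $0$.

Since $V_{n-1}\subseteq X_{n-1}$, each $X_n$ is a submodule, and on $X_n/X_{n-1}$ the $x_{j_{n,r}}$ act as $0$. So $X_n/X_{n-1}\cong Q_n$ as $F$-modules. Clearly $\dim X$ is countable.

**Step 3: $X$ is admissible.** On $q\in Q_n$ only finitely many $x_i$ with $i\in I_n$ act nontrivially, and besides these at most the $d_n$ generators $x_{j_{n,r}}$; so almost all generators kill a given element of $X$. For the nilpotence we show, by induction on $n$, that every $x\in X_n$ is killed by all sufficiently long words. For $n=0$ this is admissibility of $Q_0=X_0$. For $n\geqslant1$, since $X_n/X_{n-1}\cong Q_n$ is admissible, there is $m$ such that all words of length $m$ send $x$ into $X_{n-1}$. Let $T\subseteq X_{n-1}$ be the span of all $wx$ with $w$ a word of length $m$. Only finitely many generators act nontrivially on a given finite-dimensional subspace, so applying this $m$ times shows $\dim T<\infty$. By induction, applied to a basis of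 $T$, there is $N$ such that all words of length $\geqslant N$ kill $T$. A word of length $\geqslant m+N$ is $w'w$ with $w$ of length $m$ and $w'$ of length $\geqslant N$, so it kills $x$.

**Step 4: reaching level $n$ forces $V_{n-1}$.** This is the point of the extra generators. We claim
$$\text{if } y\in X_n\setminus X_{n-1}\text{ with }n\geqslant1,\text{ then }Fy\supseteq V_{n-1}. \tag{6}$$
The image of $y$ in $X_n/X_{n-1}\cong Q_n$ is nonzero, so it generates a nonzero submodule, which contains $s_n$. Hence $Fy$ contains $s_n+u$ for some $u\in X_{n-1}$. Since $x_{j_{n,r}}$ kills $X_{n-1}$, it sends $s_n+u$ to $\lambda_n(s_n)v_{n,r}=v_{n,r}$. So all $v_{n,r}$ lie in $Fy$.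

**Step 5: the vector $s_0$.** It is killed by all $x_i$: those with $i\in I_0$ kill it by goodness of $Q_0$, and the others act as $0$ on $Q_0$. Let $0\neq y\in X$. If $y\in X_0=Q_0$, then $s_0\in Fy$ by goodness of $Q_0$. Otherwise $y\in X_n\setminus X_{n-1}$ for some $n\geqslant1$, and $s_0\in V_{n-1}\subseteq Fy$ by (6). So $s_0$ lies in every nonzero submodule.

**Step 6: proper submodules are confined.** We claim
$$\text{every proper submodule }Y\text{ of }X\text{ lies in some }X_n. \tag{7}$$
Otherwise $Y$ meets $X_m\setminus X_{m-1}$ for infinitely many $m$, so by (6) $Y\supseteq V_{m-1}$ for infinitely many $m$. As the $V_m$ increase to $X$, $Y=X$.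

**Step 7: $X$ is Artinian.** Each $X_n$ has a finite filtration with Artinian factors $Q_0,\dots,Q_n$, hence is Artinian. A descending chain in $X$ is either constantly $X$ or from some point on lies in some $X_n$ by (7). So it stabilizes.

**Step 8: $k^0(X)=\alpha$.** By F2, $k^0(X_n)=\max_{i\leqslant n}\beta_i<\alpha$. Let $Y_1\leqslant Y_2\leqslant\cdots$ be submodules of $X$. If some $Y_j=X$, the later factors are $0$. Otherwise each $Y_{j+1}$ lies in some $X_n$ by (7), and $k^0(Y_{j+1}/Y_j)\leqslant k^0(X_n)<\alpha$ by F1. By the dual of (1), $k^0(X)\leqslant\alpha$. If $k^0(X)=\gamma<\alpha$, then $\gamma\geqslant0$, and the chain $X_0\leqslant X_1\leqslant\cdots$ would give $\beta_n=k^0(X_n/X_{n-1})<\gamma$ for all large $n$, contradicting (5). So $X$ is good of rank $\alpha$. $\square$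

*Proof of Theorem 2.* Take $\mathbf k=\mathbb Q$, let $E$ be good of rank $\alpha$, and apply Proposition 10: $k(R)=1$ and $k^0(R)=\alpha$. The field $K=\mathbb Q(t)$ is countable, hence so are $A$, $B$ and $M=K\otimes E$, the latter because $\dim E$ is countable. So $R$ is countable. Let $N=\begin{pmatrix}0&M\\0&0\end{pmatrix}$; then $N^2=0$ and $R/N\cong\mathbb Q\times B$. By Lemma 7, $A$ is a left and right principal ideal domain, hence so is $B=A^{op}$. $\square$

## 6. Trees of right ideals and the Kunen–Martin theorem

Why should $k(R)$ be countable when $R$ is? One would first count. Let $L$ be the lattice of right ideals and $\alpha=k(L)$. Every $\beta$ with $0\leqslant\beta\leqslant\alpha$ is the Krull dimension of some interval of $L$. Indeed, if $\beta$ is not, let $\gamma>\beta$ be the least Krull dimension $\geqslant\beta$ of an interval, say $k(b/a)=\gamma$; in $b/a$ the factors of any descending chain eventually have dimension $<\gamma$, hence $<\beta$, and (1) gives $k(b/a)\leqslant\beta$, a contradiction. So if $L$ is countable, $\alpha$ is a countable ordinal.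

But a countable ring with right Krull dimension can have continuum many right ideals, and there this count stops. For instance, let $M=\mathbb Z(p^\infty)^2$ and $R=\begin{pmatrix}\mathbb Z&M\\0&\mathbb Z\end{pmatrix}$. Then $k(R)=1$ by (2), and distinct $p$-adic integers $a$ give distinct subgroups $\{(x,ax)\}$ of $M$, hence distinct right ideals of $R$.

The way around this is to replace counting by topology: $L$ is a compact metrizable space with closed order. We recall the textbook theorem that we need. A relation $\prec$ is well-founded if there is no infinite sequence $s_0\succ s_1\succ\cdots$; its rank function is then defined by $\rho(s)=\sup\{\rho(s')+1:s'\prec s\}$.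

**Kunen–Martin theorem** (Kechris, *Classical Descriptive Set Theory*, Thm. 31.1). A well-founded analytic relation on a Polish space has countable rank.

In particular it applies to Borel relations, and gives that every $\rho(s)$ is a countable ordinal.

*Proof of Theorem 3.* Let $R\neq0$ be countable with right Krull dimension. We first bound $k(R)$.

**Step 1: a Borel relation on finite chains.** We code repeated subdivision of chains of right ideals. In the compact metrizable space $2^R$, being a right ideal is a conjunction of conditions each involving finitely many coordinates, so $L$ is closed in $2^R$. Let $P=\bigsqcup_{n\geqslant0}L^{2^n+1}$, a Polish space. Call $s=(y_0,\dots,y_{2^n})\in P$ a *node* of level $n$ if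
$$0=y_0<y_1<\cdots<y_{2^n}=1,$$
where $0$ and $1$ are the least and greatest elements of $L$. Write $s'\prec s$ if $s,s'$ are nodes of levels $n$ and $n+1$ for some $n$, and $s'_{2j}=s_j$ for all $j$. So $s'$ arises from $s$ by inserting one new right ideal strictly inside each interval. Inclusion is a closed relation and equality is closed, so $\prec$ is Borel.

For example, if $R=\mathbb Z/4$, then $L$ is the three-element chain $0<a<1$. The only nodes are $(0,1)$ and $(0,a,1)$, with ranks $1$ and $0$, while $k(R)=0$. We shall see that ranks bound $k$ from above.

**Step 2: $\prec$ is well-founded.** Suppose $s_0\succ s_1\succ\cdots$ and let $C$ be the set of all entries of all $s_l$. The entries of $s_l$ occur among those of $s_{l+1}$, so $C$ is a chain, with more than one element. Given $c<d$ in $C$, both occur in some $s_l$, at positions $i<j$. In $s_{l+1}$ they occur at positions $2i<2j$, and the entry at position $2i+1<2j$ lies strictly between them. So $C$ is a chain as in F3, contradicting that $k(L)$ exists.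

By the Kunen–Martin theorem, $\rho(s)$ is countable for every node $s$.

**Step 3: ranks dominate dimensions.** We claim: if all intervals $y_{j+1}/y_j$ of a node $s$ have $k\geqslant\alpha$, where $\alpha\geqslant0$, then $\rho(s)\geqslant\alpha$. Induct on $\alpha$; the case $\alpha=0$ is trivial. Let $0\leqslant\beta<\alpha$. For each interval $b/a$ of $s$ we have $k(b/a)\not\leqslant\beta$. By (1), and since all intervals of $L$ have Krull dimension, there is a descending chain $x_1\geqslant x_2\geqslant\cdots$ in $b/a$ with $k(x_i/x_{i+1})\geqslant\beta$ for infinitely many $i$. Take two such indices $i<j$ and put $x=x_{i+1}$. Then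
$$b\geqslant x_i\geqslant x_{i+1}=x\geqslant x_j\geqslant x_{j+1}\geqslant a,$$
so by F1 $k(b/x)\geqslant k(x_i/x_{i+1})\geqslant\beta$ and $k(x/a)\geqslant k(x_j/x_{j+1})\geqslant\beta$. As $\beta\geqslant0$, these intervals are nontrivial and $a<x<b$. Inserting one such point in each interval of $s$ gives a node $s'\prec s$ all of whose intervals have $k\geqslant\beta$. By induction $\rho(s')\geqslant\beta$, so $\rho(s)\geqslant\beta+1$. As $\beta<\alpha$ was arbitrary, $\rho(s)\geqslant\alpha$.

**Step 4: both dimensions are countable.** The pair $(0,1)$ is a node of level $0$, since $R\neq0$, and its only interval is $L$. So $k(R)\leqslant\rho((0,1))<\omega_1$. Steps 1–3 used only that $L$ is a nontrivial modular lattice with Krull dimension on a compact metrizable space with closed order. By the fact recalled in Section 2, $k^0(R)=k(L^0)$ exists, and reversing the order keeps it closed. So the same argument for $L^0$ gives $k^0(R)<\omega_1$. $\square$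

## 7. All pairs for countable rings

Corollary 4 uses a published theorem: for every ordinal $\beta\geqslant0$ there is a commutative Noetherian domain $D$ with $k(D)=\beta$ (Gordon–Robson, *Krull Dimension*, Mem. AMS 133, 1973, Ch. 9; see also Gulliksen, Amer. J. Math. 96, 1974).

*Proof of Corollary 4(a).* Let $R_\alpha$ be the ring of Theorem 2 and let $D$ be as above with $k(D)=\beta\geqslant1$. Right ideals of $R_\alpha\times D$ form the product lattice, so F2 gives $k(R_\alpha\times D)=\max\{1,\beta\}=\beta$ and $k^0(R_\alpha\times D)=\max\{\alpha,0\}=\alpha$, because $D$ is Noetherian and nonzero. $\square$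

For (b) we need the same with countable rings, so $D$ must be replaced by a countable domain of the same Krull dimension. An arbitrary countable subring will not do. In $D=\mathbb Q[x,y]$ the subring $D_0$ spanned by $1$ and the monomials $x^iy^j$ with $i\geqslant1$ is not Noetherian: $xy^n$ is not in the ideal of $D_0$ generated by $x,xy,\dots,xy^{n-1}$, since multiplying these by non-constant monomials of $D_0$ gives $x$-degree $\geqslant2$. Here $xy\in Dx$ but $xy\notin D_0x$. The subring has to contain coefficients for such relations, and also enough of the chains that witness $k(D)=\beta$.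

*Proof of Corollary 4(b).* **Step 1: no other pairs occur.** Let $R\neq0$ be countable with right Krull dimension. If $k(R)=0$, then $R$ is right Artinian, hence right Noetherian by Hopkins–Levitzki, so $k^0(R)=0$. If $k(R)\geqslant1$, Theorem 3 says that both entries are countable ordinals, and $k^0(R)\geqslant0$ because $R\ne0$.

**Step 2: what must be constructed.** The pair $(0,0)$ occurs for a countable field. For the others, if $D_0$ is a countable commutative Noetherian domain with $k(D_0)=\beta$, where $1\leqslant\beta<\omega_1$, then $R_\alpha\times D_0$, with $R_\alpha$ countable as in Theorem 2, realizes $(\beta,\alpha)$ by the computation in (a). So fix a countable $\beta\geqslant1$ and let $D$ be a commutative Noetherian domain with $k(D)=\beta$; we look for $D_0$ inside $D$.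

**Step 3: fixing witnesses.** For ideals $I\subsetneq J$ of $D$ and $0\leqslant\gamma<\beta$ with $k(J/I)\geqslant\gamma+1$, we fix a chain
$$J\geqslant J_1\geqslant J_2\geqslant\cdots\geqslant I\qquad\text{with }k(J_i/J_{i+1})\geqslant\gamma\text{ for all }i.$$
It exists: as $k(J/I)\not\leqslant\gamma$, by (1) there is a descending chain $(y_l)$ between $J$ and $I$ with $k(y_l/y_{l+1})\geqslant\gamma$ for infinitely many $l$, say for $l_1<l_2<\cdots$. Put $J_i=y_{l_i}$. The interval $J_i/J_{i+1}$ contains $y_{l_i}/y_{l_i+1}$, so F1 applies.

**Step 4: closing off.** We want a countable subring $D_0\subseteq D$ such that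

1. if $c,a_1,\dots,a_r\in D_0$ and $c\in\sum Da_i$, then $c\in\sum D_0a_i$;
2. for ideals $I\subsetneq J$ of $D$ generated by finite subsets of $D_0$, and $0\leqslant\gamma<\beta$ with $k(J/I)\geqslant\gamma+1$, every term of the fixed chain is generated by a finite subset of $D_0$.

Let $S_0$ be the subring generated by $1$. Given a countable subring $S_n$, adjoin the following elements. For all $c,a_1,\dots,a_r\in S_n$ with $c=\sum d_ia_i$ solvable in $D$, adjoin the $d_i$ of one solution. For all $I\subsetneq J$ generated by finite subsets of $S_n$ and all $\gamma$ as in 2, adjoin a finite generating set of each term of the fixed chain; it exists since $D$ is Noetherian. There are countably many finite subsets of $S_n$, countably many $\gamma<\beta$ and countably many terms in each chain, so the subring $S_{n+1}$ generated by $S_n$ and these elements is countable. Put $D_0=\bigcup S_n$. The data in an instance of 1 or 2 are finitely many elements, so they lie in some $S_n$, and the requirement is met in $S_{n+1}$.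

**Step 5: $D_0$ is Noetherian and $k(D_0)\leqslant\beta$.** Let $I_0$ be an ideal of $D_0$. An element of $I_0D\cap D_0$ is in $\sum Da_i$ for finitely many $a_i\in I_0$, hence in $\sum D_0a_i\subseteq I_0$ by 1. So $I_0D\cap D_0=I_0$, and $I_0\mapsto I_0D$ is strictly increasing. Since $D$ is Noetherian, so is $D_0$, and F1 gives $k(D_0)\leqslant\beta$. As a subring of $D$, $D_0$ is a domain.

**Step 6: $k(D_0)\geqslant\beta$.** We transfer lower bounds from $D$ to $D_0$. Claim: if $I\subseteq J$ are ideals of $D$ generated by finite subsets of $D_0$ and $0\leqslant\gamma\leqslant\beta$, then $k(J/I)\geqslant\gamma$ implies $k\big((J\cap D_0)/(I\cap D_0)\big)\geqslant\gamma$. All Krull dimensions here exist, by F1 and Step 5. Induct on $\gamma$. If $\gamma=0$, then $J\neq I$, so some generator of $J$ in $D_0$ is not in $I$, and $J\cap D_0\neq I\cap D_0$. Let $\gamma>0$ and let $0\leqslant\gamma'<\gamma$. Then $\gamma'<\beta$ and $k(J/I)\geqslant\gamma\geqslant\gamma'+1$; in particular $I\subsetneq J$. By 2, the fixed chain $(J_i)$ for $(I,J,\gamma')$ consists of ideals generated by finite subsets of $D_0$. Since $k(J_i/J_{i+1})\geqslant\gamma'$, induction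 gives
$$k\big((J_i\cap D_0)/(J_{i+1}\cap D_0)\big)\geqslant\gamma'\quad\text{for all }i.$$
So the chain $(J_i\cap D_0)$ between $J\cap D_0$ and $I\cap D_0$ shows, by (1), that $k\big((J\cap D_0)/(I\cap D_0)\big)\not\leqslant\gamma'$, that is, it is $\geqslant\gamma'+1$. As $\gamma'<\gamma$ was arbitrary, the claim follows.

Take $J=D$, generated by $1$, and $I=0$, generated by $0$, with $\gamma=\beta$. The claim gives $k(D_0)\geqslant\beta$, so $k(D_0)=\beta$, and $D_0$ is the countable domain required in Step 2. $\square$
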